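# Digit sets of integer self-affine tiles when the determinant is prime

## Writing numbers in base 3 and base 4 with unusual digits

Take base $3$ and a set $B$ of three integers containing $0$, and look at the set of all "numbers with integer part zero" that can be written with digits from $B$:
$$T(3,B)=\Big\{\sum_{j\ge 1}3^{-j}b_j : b_j\in B\Big\}.$$
For $B=\{0,1,2\}$ this is $[0,1]$. For $B=\{0,3,6\}$ it is $[0,3]$: all digits are congruent to $0$ modulo $3$, but only because the ordinary digits were multiplied by $3$. For $B=\{0,1,3\}$ the set has length zero. Indeed $T=T(3,B)$ satisfies $T=\bigcup 3^{-2}(T+b_0+3b_1)$, the union over $b_0,b_1\in B$. There are nine pairs $(b_0,b_1)$, but $(3,0)$ and $(0,1)$ give the same number $3$. So $T$ is covered by at most eight translates of $\frac19T$, whence $\mu_L(T)\le\frac89\mu_L(T)$. As $T$ is bounded, $\mu_L(T)=0$.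

So far the pattern is: once common factors $3$ have been removed, the digits must be distinct modulo $3$ for $T$ to have positive length. In base $4$ this pattern breaks. Let $B=\{0,1,8,9\}$, with $0\equiv 8$ and $1\equiv 9$ modulo $4$. Write each digit as $u+4w$ with $u\in\{0,1\}$ and $w\in\{0,2\}$. Then
$$\sum_{j\ge1}4^{-j}(u_j+4w_j)=w_1+\sum_{j\ge1}4^{-j}(u_j+w_{j+1}).$$
The sums $u_j+w_{j+1}$ run independently through $\{0,1,2,3\}$, the ordinary digits, and $w_1$ is free in $\{0,2\}$. Hence $T(4,B)=[0,1]\cup[2,3]$, of length $2$. The number $4=2\cdot2$ allowed us to split a digit into two parts and displace one of them by one place.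

Now a planar example with three digits. Let
$$R=\begin{pmatrix}0&3\\1&0\end{pmatrix},\qquad R(x,y)=(3y,x),\qquad R^2=3I,\qquad |\det R|=3 .$$
With $B=\{0,e_1,2e_1\}$ we have $R^{-2i}e_1=3^{-i}e_1$ and $R^{-(2i-1)}e_1=3^{-i}Re_1=3^{-i}e_2$, so the set of all $\sum_{j\ge1} R^{-j}b_j$ is the unit square $[0,1]^2$. What about
$$B=\{(0,0),\,(1,1),\,(1,2)\}?$$
The lattice $R\mathbb Z^2$ consists of the vectors whose first coordinate is divisible by $3$. So $(1,1)$ and $(1,2)$ are congruent modulo $R\mathbb Z^2$, while $(1,1)\notin R\mathbb Z^2$. Does $T$ have positive area? Here is a calculation: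
$$(1,2)+R^3(1,1)=(1,2)+(9,3)=(10,5),$$
$$(1,1)+R(1,2)+R^2(1,1)=(1,1)+(6,1)+(3,3)=(10,5).$$
Two different choices of $(b_0,b_1,b_2,b_3)$ give the same value of $b_0+Rb_1+R^2b_2+R^3b_3$. As before, $T$ is covered by at most $80$ translates of $R^{-4}T$, and $\mu_L(R^{-4}T)=\mu_L(T)/81$. Hence $T$ has area zero. The collision appears only with four digits, and it is not visible from the residues alone.

We ask whether this is a general law: if the number of digits is a prime $p=|\det R|$, does positive measure force the digits, after normalization, to be distinct modulo $R$? In every dimension the answer is yes.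

## Tiles, digit lattices, standard digit sets, and the four theorems

A matrix $R\in M_n(\mathbb Z)$ is *expanding* if all its eigenvalues have modulus strictly greater than $1$. Then $R^{-1}$ has spectral radius less than $1$, so $\|R^{-k}\|\le C\rho^k$ for some $C>0$, $\rho<1$. Also $|\det R|\ge2$, being an integer that exceeds $1$. We use the textbook fact that $\mathbb Z^n/R\mathbb Z^n$ has $|\det R|$ elements. More generally, $|\Lambda/R\Lambda|=|\det R|$ for any $R$-invariant lattice $\Lambda$ of rank $n$.

**Definition (tile).** Let $R\in M_n(\mathbb Z)$ be expanding and let $B\subset\mathbb Z^n$ be finite with $0\in B$ and $|B|=|\det R|$. Then $T(R,B)=\{\sum_{j\ge1}R^{-j}b_j: b_j\in B\}$ is the attractor of the maps $\phi_b(x)=R^{-1}(x+b)$, $b\in B$. If its Lebesgue measure $\mu_L(T(R,B))$ is positive, it is called an integer self-affine tile.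

The series converge uniformly, so $T(R,B)$ is the image of the compact space $B^{\mathbb N}$ under a continuous map. Hence $T(R,B)$ is compact. Multiplying by $R$ and splitting off the first digit gives
$$R\,T(R,B)=\bigcup_{b\in B}\big(T(R,B)+b\big). \tag{1}$$
The sets $[0,1]$, $[0,3]$, $[0,1]\cup[2,3]$ and $[0,1]^2$ above are examples of tiles.

**Definition (digit lattice).** $\mathbb Z[R,B]$ is the smallest $R$-invariant sublattice of $\mathbb Z^n$ containing $B$. Concretely, it is the set of integer combinations of the vectors $R^ib$, $i\ge0$, $b\in B$.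

For instance $\mathbb Z[3,\{0,3,6\}]=3\mathbb Z$. In the planar example, $(0,1)=(1,2)-(1,1)$ and $(1,0)=(1,1)-(0,1)$ lie in $\mathbb Z[R,B]$, so $\mathbb Z[R,B]=\mathbb Z^2$.

Suppose $\Lambda=\mathbb Z[R,B]$ has rank $n$, and let the columns of $P\in M_n(\mathbb Z)$ be a basis of $\Lambda$. Put $R_0=P^{-1}RP$ and $B_0=P^{-1}B$. A fact cited from Lagarias–Wang says that $R_0\in M_n(\mathbb Z)$, $B_0\subset\mathbb Z^n$, $\mathbb Z[R_0,B_0]=\mathbb Z^n$, $0\in B_0$ and $T(R,B)=P(T(R_0,B_0))$. All of this is direct: $P$ is an isomorphism $\mathbb Z^n\to\Lambda$ that carries $R_0$ to $R$ and $B_0$ to $B$.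

**Definition (standard digit set).** $B$ is standard with respect to $R$ if $\mathbb Z[R,B]$ has rank $n$ and $B_0$ is a complete set of coset representatives of $\mathbb Z^n/R_0\mathbb Z^n$. If the rank is less than $n$, $B$ is not standard.

Since $P$ carries $\mathbb Z^n$ to $\Lambda$ and $R_0\mathbb Z^n$ to $PR_0\mathbb Z^n=R\Lambda$, in the rank $n$ case
$$B \text{ is standard}\iff B\text{ is a complete set of representatives of }\Lambda/R\Lambda. \tag{2}$$
In particular the choice of $P$ does not matter. For $R=3$, the set $\{0,3,6\}$ is standard, since these three numbers represent $3\mathbb Z/9\mathbb Z$. The set $\{0,1,3\}$ is not, since its lattice is $\mathbb Z$ and $0\equiv3$ modulo $3$. For $R=4$, $\{0,1,8,9\}$ is not standard, yet its $T$ has positive length.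

A theorem cited from Lagarias–Wang says that in the standard case $\mu_L(T(R_0,B_0))>0$, and that for $|\det R|=|B|=p$ prime with $0\in B$ and $p\mathbb Z^n\nsubseteq R^2\mathbb Z^n$, positive measure is equivalent to standardness. The conjecture, from "Spectrality of a Class of Self-Affine Measures with Prime Determinant", is that the condition $p\mathbb Z^n\nsubseteq R^2\mathbb Z^n$ is redundant. Our planar $R$ violates it, because $R^2\mathbb Z^2=3\mathbb Z^2$. The first theorem says that the conjecture is true.

**Theorem 1.** Let $R\in M_n(\mathbb Z)$ be expanding with $|\det R|=p$ prime, and let $B\subset\mathbb Z^n$ with $0\in B$, $|B|=p$. Then $\mu_L(T(R,B))>0$ if and only if $B$ is a standard digit set.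

**Theorem 2.** In the setting of Theorem 1 let $j\ge0$ be the largest integer with $B\subset R^j\mathbb Z^n$ (it exists). The following are equivalent:

1. $\mu_L(T(R,B))>0$;
2. $B$ is standard;
3. $R^{-j}B$ is a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$;
4. for every $k\ge1$ the $p^k$ sums $\sum_{i=0}^{k-1}R^ib_i$ $(b_i\in B)$ are distinct.

In that case $\mu_L(T(R,B))$ is a positive integer multiple of $p^{\,j}$.

**Theorem 3.** For every $n\ge1$ and every composite $q$ there are an expanding $R\in M_n(\mathbb Z)$ with $|\det R|=q$ and $B\subset\mathbb Z^n$ with $0\in B$, $|B|=q$, $\mu_L(T(R,B))>0$ and $B$ not standard. Hence for given $n\ge1$ and $q\ge2$, the statement "positive measure $\Leftrightarrow$ standard for all $R,B$ with $|\det R|=|B|=q$" (with $R$ expanding and $0\in B$) holds if and only if $q$ is prime.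

For the last theorem, and for everything that follows, put
$$A=R^T,\qquad e(t)=e^{2\pi i t},\qquad m_B(\xi)=\frac1{|B|}\sum_{b\in B}e(\langle b,\xi\rangle).$$
For $B=\{0,1,2\}\subset\mathbb Z$, for example, $m_B(\xi)=\frac13(1+e(\xi)+e(2\xi))$, which vanishes exactly when $\xi\in\frac13\mathbb Z\setminus\mathbb Z$.

**Theorem 4.** Let $R\in M_n(\mathbb Z)$ be expanding, $B\subset\mathbb Z^n$ finite, $0\in B$, $|B|=|\det R|$, $\mu_L(T(R,B))>0$. Then for every $m\in\mathbb Z^n\setminus\{0\}$ there is some $k\ge1$ with $m_B(A^{-k}m)=0$, and there is an $m\in\mathbb Z^n\setminus A\mathbb Z^n$ for which exactly one $k\ge1$ has this property.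

## Removing powers of $R$ from the digits

This section turns "standard" into a statement about residues modulo $R\mathbb Z^n$. We first record a consequence of expansion. The matrix $A$ has the eigenvalues of $R$, so $A^{-k}\xi\to0$ for all $\xi$, and $|A^k\xi|\to\infty$ for $\xi\ne0$, because $|\xi|\le\|A^{-k}\|\,|A^k\xi|$. If $m\in A^k\mathbb Z^n$ for every $k$, the integer vectors $A^{-k}m$ tend to $0$, so one of them is $0$ and $m=0$. Thus
$$\bigcap_kA^k\mathbb Z^n=\{0\},\qquad \bigcap_kR^k\mathbb Z^n=\{0\}, \tag{3}$$
the second by the same argument. In particular every $m\in\mathbb Z^n\setminus\{0\}$ can be written $m=A^jm_0$ with $j\ge0$ and $m_0\in\mathbb Z^n\setminus A\mathbb Z^n$.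

From here to the end of the section, $R$ and $B$ are as in Theorem 1.

**Step 1: the digit lattice has full rank.** We show that the characteristic polynomial $f$ of $R$ is irreducible over $\mathbb Q$. If it is not, then by Gauss's lemma $f=gh$ with $g,h\in\mathbb Z[x]$ monic and nonconstant. The integers $|g(0)|$ and $|h(0)|$ are products of moduli of eigenvalues of $R$, so both exceed $1$. Their product is $|f(0)|=|\det R|=p$, which is prime, a contradiction. If $V\ne0$ is an $R$-invariant subspace of $\mathbb Q^n$, the characteristic polynomial of $R|_V$ divides $f$ and has positive degree, so it is $f$ and $V=\mathbb Q^n$. Since $B\neq\{0\}$, the rational span of $\Lambda=\mathbb Z[R,B]$ is nonzero and $R$-invariant, so $\Lambda$ has rank $n$, and (2) applies.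

**Step 2: normalization.** Since $B\ne\{0\}$, (3) shows that there is a largest $j\ge0$ with $B\subset R^j\mathbb Z^n$. Put $B_1=R^{-j}B\subset\mathbb Z^n$. Then $0\in B_1$, $|B_1|=p$, $B_1\not\subset R\mathbb Z^n$, and
$$T(R,B)=R^jT(R,B_1),\qquad \mu_L(T(R,B))=p^{\,j}\mu_L(T(R,B_1)). \tag{4}$$

**Lemma 5.** $B$ is standard if and only if $B_1$ is a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$.

*Proof.* Let $\Lambda_1=R^{-j}\Lambda$. As $\Lambda$ is spanned by the $R^ib$ with $b\in B$, $\Lambda_1$ is spanned by the $R^ib$ with $b\in B_1$. So $\Lambda_1=\mathbb Z[R,B_1]\subset\mathbb Z^n$. Multiplication by $R^j$ induces an isomorphism $\Lambda_1/R\Lambda_1\to\Lambda/R\Lambda$ that carries $B_1$ to $B$. By (2), $B$ is standard if and only if $B_1$ represents $\Lambda_1/R\Lambda_1$ completely.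

The inclusion $\Lambda_1\subset\mathbb Z^n$ induces a homomorphism $\Lambda_1/R\Lambda_1\to\mathbb Z^n/R\mathbb Z^n$ between two groups of order $p$. It is nonzero, because some $b\in B_1\subset\Lambda_1$ is not in $R\mathbb Z^n$. A nonzero homomorphism between groups of prime order $p$ is an isomorphism. It respects the images of $B_1$, so $B_1$ represents one group completely if and only if it represents the other. $\square$

For $R=3$ and $B=\{0,3,6\}$ we get $j=1$ and $B_1=\{0,1,2\}$.

## Every lattice frequency meets a zero of $m_B$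

Here $R$ is expanding with arbitrary determinant, $q=|\det R|=|B|$, $0\in B\subset\mathbb Z^n$, and $T=T(R,B)$ is assumed to have positive measure. The aim is to translate positive measure into information on the zeros of $m_B$.

**Step 3: the functional equation.** Let $\nu=\mu_L(T)^{-1}\mathbf 1_T\,dx$, a probability measure, and $\hat\nu(\xi)=\int e(\langle x,\xi\rangle)\,d\nu(x)$. Since $T$ is compact, we may differentiate under the integral, and $\hat\nu$ is $C^\infty$. By (1), $\mathbf 1_{RT}\le\sum_b\mathbf 1_{T+b}$. The integral of the left side is $\mu_L(RT)=q\mu_L(T)$, and that of the right side is also $q\mu_L(T)$. So $\mathbf 1_{RT}=\sum_b\mathbf 1_{T+b}$ almost everywhere. Integrate both sides against $e(\langle x,\eta\rangle)$. The substitution $x=Ry$ turns the left side into $q\,\mu_L(T)\,\hat\nu(A\eta)$. The right side is $\sum_be(\langle b,\eta\rangle)\,\mu_L(T)\,\hat\nu(\eta)$. Therefore $\hat\nu(A\eta)=m_B(\eta)\hat\nu(\eta)$, and by iteration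
$$\hat\nu(\xi)=\Big(\prod_{k=1}^Nm_B(A^{-k}\xi)\Big)\hat\nu(A^{-N}\xi)\qquad(N\ge1). \tag{5}$$

**Lemma 6.** (a) $\hat\nu(m)=0$ for all $m\in\mathbb Z^n\setminus\{0\}$. (b) For every $m\in\mathbb Z^n\setminus\{0\}$ there is $k\ge1$ with $m_B(A^{-k}m)=0$.

*Proof.* (a) On $\mathbb Z^n$ we have $m_B=1$, so the functional equation gives $\hat\nu(A^jm)=\hat\nu(m)$ for all $j\ge0$. As $|A^jm|\to\infty$, the Riemann–Lebesgue lemma gives $\hat\nu(A^jm)\to0$. So $\hat\nu(m)=0$.

(b) Since $\hat\nu(0)=1$ and $A^{-N}m\to0$, there is $N$ with $\hat\nu(A^{-N}m)\neq0$. In (5) with $\xi=m$ the left side is $0$, so one of the factors $m_B(A^{-k}m)$ is $0$. $\square$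

## Vanishing sums of $p$ roots of unity of $p$-power order

When $p$ is prime, a zero of $m_B$ at $A^{-k}m$ describes $B$ very precisely. This is where primality is used most strongly.

**Lemma 7.** Let $p$ be prime, $l\ge1$, and $a_1,\dots,a_p\in\{0,\dots,p^l-1\}$ with $\sum_ie(a_i/p^l)=0$. Then the $a_i$ are exactly $c,\,c+p^{l-1},\dots,c+(p-1)p^{l-1}$ for some $0\le c<p^{l-1}$.

*Proof.* The polynomial $F(x)=\sum_ix^{a_i}$ vanishes at $e(1/p^l)$, whose monic minimal polynomial is $\Phi_{p^l}(x)=\sum_{s=0}^{p-1}x^{sp^{l-1}}$. So $F=\Phi_{p^l}Q$ with $Q\in\mathbb Z[x]$, and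
$$\deg Q\le (p^l-1)-(p-1)p^{l-1}=p^{l-1}-1.$$
Because $\deg Q<p^{l-1}$, the shifted copies $x^{sp^{l-1}}Q$ occupy disjoint blocks of exponents. So the coefficient of $F$ at $c+sp^{l-1}$ equals the coefficient of $Q$ at $c$, for $0\le c<p^{l-1}$ and $0\le s<p$. Since $F$ has nonnegative coefficients, so does $Q$. From $p=F(1)=pQ(1)$ we get $Q(1)=1$. Nonnegative integers with sum $1$ are one $1$ and zeros otherwise, so $Q=x^c$. $\square$

**Corollary 8.** Let $|\det R|=|B|=p$ be prime, $0\in B\subset\mathbb Z^n$, $m\in\mathbb Z^n$, $k\ge1$, and $m_B(A^{-k}m)=0$. Then $b\mapsto\langle b,A^{-k}m\rangle\bmod1$ is a bijection of $B$ onto $\{0,\frac1p,\dots,\frac{p-1}p\}$.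

*Proof.* Since $\det A^k=\pm p^k$, the matrix $p^kA^{-k}$ is integral, so the numbers $\langle b,A^{-k}m\rangle$ lie in $p^{-k}\mathbb Z$. Reduce them modulo $1$ and apply Lemma 7 with $l=k$: they are $\frac{c}{p^k}+\frac sp$, $0\le s<p$, each taken once. The digit $b=0$ gives the value $0$, so $c=0$. $\square$

## Dimension one, and why an arbitrary frequency is not enough in the plane

We now have a natural plan for the hard half of Theorem 1. By (4) we may work with $B_1$. Choose some $m\in\mathbb Z^n\setminus A\mathbb Z^n$. Lemma 6(b) gives $k\ge1$ with $m_{B_1}(A^{-k}m)=0$, and Corollary 8 applies. If $k=1$, the proof ends at once. In that case the numbers $\langle b',A^{-1}m\rangle=\langle R^{-1}b',m\rangle$, $b'\in B_1$, are distinct modulo $1$. If $b'-b''\in R\mathbb Z^n$, the numbers for $b'$ and $b''$ differ by an integer, so $b'=b''$. Thus $B_1$ is a complete residue system. The task is to force $k=1$.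

In dimension one this is easy. There $R=\pm p$; take $m=1$. By Corollary 8, $b/p^k\in\frac1p\mathbb Z$ for all $b\in B_1$, so $p^{k-1}$ divides every digit in $B_1$. As $B_1\not\subset p\mathbb Z$, we get $k=1$. So Theorem 1 holds for $n=1$, apart from the easy direction proved below.

In higher dimension Corollary 8 says that $\langle b,pA^{-k}m\rangle\in\mathbb Z$ for all $b\in B_1$, and this may be no restriction. In the planar example $R^2=3I$, so for $k=2$ we have $3A^{-2}m=m$, and the condition holds for every choice of digits. Let us see that the plan can really stop there. With $A(x,y)=(y,3x)$ we have $A^{-1}(x,y)=(\tfrac y3,x)$ and $A^{-2}=\frac13I$. The lattice $A\mathbb Z^2$ consists of the vectors with second coordinate divisible by $3$. Take $B=\{(0,0),(1,1),(1,2)\}$, for which $j=0$ and $B_1=B$, and try $m=(0,1)$: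
$$A^{-1}m=(\tfrac13,0):\ \text{pairings }0,\tfrac13,\tfrac13;\qquad A^{-2}m=(0,\tfrac13):\ \text{pairings }0,\tfrac13,\tfrac23 .$$
So $m_B(A^{-1}m)\ne0$ but $m_B(A^{-2}m)=0$. The necessary condition of Lemma 6(b) is satisfied at $m=(0,1)$ with $k=2$, although we know that $T(R,B)$ has area zero. This frequency does not detect the defect of $B$. The frequency must be chosen with the digits in view, so that levels $k\ge2$ are impossible.

Here is how to get it. Pick $b\in B_1\setminus R\mathbb Z^n$ and form the comparison digit set $D=\{0,b,2b,\dots,(p-1)b\}$. By Corollary 8, if $m_{B_1}$ vanishes at $A^{-k}m$, then $e(\langle b,A^{-k}m\rangle)$ is a primitive $p$-th root of unity, so $m_D(A^{-k}m)=0$ as well. Hence it is enough to find an $m\in\mathbb Z^n\setminus A\mathbb Z^n$ for which $m_D(A^{-k}m)\ne0$ for all $k\ge2$. This is now a question about $D$, and $D$ is a complete residue system. For such a $D$, $m_D$ does vanish at $A^{-1}m$. If it also vanished at some later $A^{-k}m$, then $\hat\nu$ would have a zero of order at least two at $m$.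 So we must show that the zeros of $\hat\nu$ at the lattice points cannot all be of order two or more.

## The zeros of $\hat\nu$ on the lattice are not all degenerate

For $T=[0,1]$ we have $\hat\nu(\xi)=\frac{e(\xi)-1}{2\pi i\xi}$, whose derivative at an integer $m\ne0$ is $1/m$. All these zeros are simple. In general we only need that not all of them are degenerate.

**Proposition 9.** Let $R$ be expanding, $0\in B\subset\mathbb Z^n$, $|B|=|\det R|$, $T=T(R,B)$, $\mu_L(T)>0$, and let $\nu$ be as in Step 3. Then $\mu_L(T)$ is a positive integer, and it is impossible that $\nabla\hat\nu(m)=0$ for all $m\in\mathbb Z^n\setminus\{0\}$.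

*Proof.* The values of $\hat\nu$ at lattice points are Fourier coefficients of the periodization of $\mathbf 1_T$. The values of the gradient are those of the periodization of $x\mathbf 1_T(x)$. We compare the two periodizations. Put
$$H(x)=\sum_{l\in\mathbb Z^n}\mathbf 1_T(x+l),\qquad G(x)=\sum_{l\in\mathbb Z^n}(x+l)\,\mathbf 1_T(x+l)\in\mathbb R^n .$$
The sums are finite, as $T$ is bounded. Both functions are bounded and $\mathbb Z^n$-periodic. For $m\in\mathbb Z^n$,
$$\int_{[0,1]^n}H(x)e(\langle x,m\rangle)\,dx=\int_Te(\langle x,m\rangle)\,dx=\mu_L(T)\hat\nu(m),$$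
$$\int_{[0,1]^n}G(x)e(\langle x,m\rangle)\,dx=\int_Tx\,e(\langle x,m\rangle)\,dx=\frac{\mu_L(T)}{2\pi i}\nabla\hat\nu(m).$$

By Lemma 6(a), all Fourier coefficients of $H$ at nonzero frequencies vanish, so $H$ equals a constant $M$ almost everywhere. Taking $m=0$ gives $M=\mu_L(T)>0$. Since $H$ is integer valued, $M$ is an integer. This proves the first claim.

Suppose now that $\nabla\hat\nu(m)=0$ for all $m\ne0$. Then $G$ equals a constant vector $v$ almost everywhere. But
$$G(x)-H(x)\,x=\sum_{l\in\mathbb Z^n}l\,\mathbf 1_T(x+l)\in\mathbb Z^n ,$$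
so $v-Mx\in\mathbb Z^n$, that is, $Mx\in v+\mathbb Z^n$, for almost every $x$. As $M\ge1$, the set of such $x$ is countable and has measure zero. This is a contradiction. $\square$

For $T=[0,1]$ one can watch this: $H=1$ a.e., and $G(x)=x$ on $(0,1)$, which is not constant.

A degenerate zero at $m_0\ne0$ propagates along the orbit $A^jm_0$, which reduces the test to $m_0\in\mathbb Z^n\setminus A\mathbb Z^n$.

**Corollary 10.** In the situation of Proposition 9 there is $m_0\in\mathbb Z^n\setminus A\mathbb Z^n$ with $\nabla\hat\nu(m_0)\ne0$.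

*Proof.* Suppose $\nabla\hat\nu(m_0)=0$ for all $m_0\in\mathbb Z^n\setminus A\mathbb Z^n$, and let $m\in\mathbb Z^n\setminus\{0\}$. By (3), $m=A^jm_0$ with such an $m_0$. By (5),
$$\hat\nu(A^j\xi)=\Big(\prod_{i=0}^{j-1}m_B(A^i\xi)\Big)\hat\nu(\xi).$$
At $\xi=m_0$ the last factor vanishes, by Lemma 6(a), and so does its gradient. By the product rule the right side has gradient $0$ at $m_0$. The left side has gradient $(A^j)^T\nabla\hat\nu(m)=R^j\nabla\hat\nu(m)$ there. As $R$ is invertible, $\nabla\hat\nu(m)=0$. So $\nabla\hat\nu$ vanishes on $\mathbb Z^n\setminus\{0\}$, against Proposition 9. $\square$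

## Complete residue systems

To apply Proposition 9 to a comparison digit set, we need to know that its tile has positive measure. The next lemma shows this, and it also gives the easy direction of Theorem 1.

**Lemma 11.** Let $R$ be expanding and let $D\ni0$ be a complete set of representatives of $\mathbb Z^n/R\mathbb Z^n$. Then $T(R,D)+\mathbb Z^n=\mathbb R^n$. In particular $\mu_L(T(R,D))>0$.

*Proof.* Let $x\in\mathbb R^n$ and $N\ge1$. Write $R^Nx=z+f$ with $z\in\mathbb Z^n$ and $f\in[0,1)^n$. Reducing modulo $R$ successively ($z=d_0+Rz_1$, $z_1=d_1+Rz_2$, and so on) we get $z=\sum_{i=0}^{N-1}R^id_i+R^Nl_N$ with $d_i\in D$ and $l_N\in\mathbb Z^n$. Hence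
$$x=l_N+t_N+R^{-N}f,\qquad t_N=\sum_{i=0}^{N-1}R^{i-N}d_i .$$
Because $0\in D$, the finite sum $t_N$ can be continued with digits $0$, so $t_N\in T(R,D)$. As $T(R,D)$ is bounded and $R^{-N}f\to0$, the integer vectors $l_N$ are bounded. So some value $l$ occurs for infinitely many $N$, and along these $N$ we have $t_N\to x-l$. As $T(R,D)$ is closed, $x-l\in T(R,D)$. Countably many translates of $T(R,D)$ therefore cover $\mathbb R^n$, so $T(R,D)$ cannot have measure zero. $\square$

**Lemma 12.** Let $R$ and $D$ be as in Lemma 11. There is $m\in\mathbb Z^n\setminus A\mathbb Z^n$ such that $m_D(A^{-k}m)\ne0$ for all $k\ge2$.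

*Proof.* By Lemma 11, Step 3 and Corollary 10 apply to $T(R,D)$; let $\nu$ be its normalized Lebesgue measure. Choose $m\in\mathbb Z^n\setminus A\mathbb Z^n$ with $\nabla\hat\nu(m)\ne0$, and put $\eta=A^{-1}m$.

We first check that $m_D(\eta)=0$. The map $d\mapsto e(\langle d,A^{-1}m\rangle)=e(\langle R^{-1}d,m\rangle)$ is a character of $\mathbb Z^n$ that is trivial on $R\mathbb Z^n$, so it is a character of $\mathbb Z^n/R\mathbb Z^n$. It is nontrivial: otherwise $\langle d,A^{-1}m\rangle\in\mathbb Z$ for all $d\in\mathbb Z^n$, so $A^{-1}m\in\mathbb Z^n$, against $m\notin A\mathbb Z^n$. A nontrivial character of a finite group sums to $0$ over the group, and $D$ represents each class once.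

Next, $\hat\nu(\eta)\ne0$. Otherwise both factors of $\hat\nu(A\xi)=m_D(\xi)\hat\nu(\xi)$ would vanish at $\xi=\eta$, so the gradient of $\hat\nu(A\,\cdot)$ at $\eta$, which is $R\,\nabla\hat\nu(m)$, would be $0$. Then $\nabla\hat\nu(m)=0$, against the choice of $m$.

Finally, (5) with $\xi=\eta$ gives $\hat\nu(A^{-1}m)=\prod_{k=2}^{N+1}m_D(A^{-k}m)\cdot\hat\nu(A^{-N-1}m)$ for every $N\ge1$. The left side is nonzero, so no factor $m_D(A^{-k}m)$ with $k\ge2$ vanishes. $\square$

## Proof of Theorem 1

Let $R,B$ be as in Theorem 1, with $j$ and $B_1$ as in Step 2.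

**Step 4: standard implies positive measure.** By Lemma 5, $B_1$ is a complete residue system modulo $R\mathbb Z^n$, and it contains $0$. By Lemma 11, $\mu_L(T(R,B_1))>0$. By (4), $\mu_L(T(R,B))=p^{\,j}\mu_L(T(R,B_1))>0$.

**Step 5: choosing the frequency.** Now let $\mu_L(T(R,B))>0$. By (4), $\mu_L(T(R,B_1))>0$. Choose $b\in B_1\setminus R\mathbb Z^n$. The group $\mathbb Z^n/R\mathbb Z^n$ has prime order $p$, so the class of $b$ generates it, and $D=\{0,b,2b,\dots,(p-1)b\}$ is a complete residue system containing $0$. By Lemma 12 there is $m\in\mathbb Z^n\setminus A\mathbb Z^n$ with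
$$m_D(A^{-k}m)=\frac1p\sum_{s=0}^{p-1}e\big(s\langle b,A^{-k}m\rangle\big)\ne0\qquad\text{for all }k\ge2. \tag{6}$$

**Step 6: the zero occurs at level one.** Since $m\ne0$, Lemma 6(b) applied to $B_1$ gives $k\ge1$ with $m_{B_1}(A^{-k}m)=0$. By Corollary 8 the map $b'\mapsto\langle b',A^{-k}m\rangle$ modulo $1$ is injective on $B_1$ with values in $\frac1p\mathbb Z/\mathbb Z$, and it takes $0$ to $0$. As $b\in B_1\setminus\{0\}$, it follows that $\langle b,A^{-k}m\rangle\in\frac1p\mathbb Z\setminus\mathbb Z$. So $e(\langle b,A^{-k}m\rangle)$ is a primitive $p$-th root of unity, and the geometric sum in (6) is $0$ for this $k$. By (6), $k=1$.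

**Step 7: the digits are distinct modulo $R\mathbb Z^n$.** Now $m_{B_1}(A^{-1}m)=0$. By Corollary 8, the numbers $\langle b',A^{-1}m\rangle$, $b'\in B_1$, are distinct modulo $1$. If $b',b''\in B_1$ and $b'-b''\in R\mathbb Z^n$, then $\langle b'-b'',A^{-1}m\rangle=\langle R^{-1}(b'-b''),m\rangle\in\mathbb Z$, so $b'=b''$. The $p$ elements of $B_1$ are thus pairwise incongruent, and they form a complete residue system. By Lemma 5, $B$ is standard. $\blacksquare$

Let us run this on $B=\{(0,0),(1,1),(1,2)\}$ and $R(x,y)=(3y,x)$. Take $b=(1,1)$, $D=\{0,b,2b\}$, and $m=(-1,1)\notin A\mathbb Z^2$. For even $k=2i$, $A^{-k}m=3^{-i}(-1,1)$ and $\langle b,A^{-k}m\rangle=0$, so $m_D(A^{-k}m)=1$. For odd $k=2i+1$, $A^{-k}m=3^{-i}(\frac13,-1)$ and $\langle b,A^{-k}m\rangle=-2/3^{i+1}$. For $i\ge1$ this is not in $\frac13\mathbb Z$, so $m_D(A^{-k}m)\ne0$. So this $m$ satisfies (6), and $m_B(A^{-k}m)\ne0$ for $k\ge2$. At $k=1$ the pairings of the digits with $(\frac13,-1)$ are $0,\frac13,\frac13$ modulo $1$, so $m_B(A^{-1}m)\neq0$ too. Lemma 6(b) fails at $m=(-1,1)$,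 and $T(R,B)$ has area zero. This agrees with the collision found at the start.

## Distinct sums and integer measure: proof of Theorem 2

Here (1)$\Leftrightarrow$(2) is Theorem 1, the existence of $j$ is Step 2, and (2)$\Leftrightarrow$(3) is Lemma 5. It remains to link (1) with (4) and to find the measure. Write $T=T(R,B)$ and let $D_k$ be the set of values of $\sum_{i=0}^{k-1}R^ib_i$, $b_i\in B$.

**Step 8: (1) implies (4).** Iterating (1) of the definitions section, that is $RT=\bigcup_b(T+b)$, we get $T=\bigcup_{d\in D_k}R^{-k}(T+d)$. Each piece has measure $p^{-k}\mu_L(T)$. If $|D_k|\le p^k-1$, then $\mu_L(T)\le(p^k-1)p^{-k}\mu_L(T)<\mu_L(T)$, since $0<\mu_L(T)<\infty$. This is impossible, so $|D_k|=p^k$.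

**Step 9: (4) implies (1).** Now $|D_k|=p^k$ for all $k$. Since $0\in B$, $R^{-k}D_k\subset T$. The cubes $d+[0,1)^n$ with $d\in D_k\subset\mathbb Z^n$ are disjoint, so the sets $R^{-k}(d+[0,1)^n)$ are disjoint with total measure $p^k\cdot p^{-k}=1$. They lie in $T+R^{-k}[0,1]^n$, hence in the closed $\varepsilon_k$-neighborhood of $T$ with $\varepsilon_k=\sqrt n\,\|R^{-k}\|\to0$. So these neighborhoods have measure at least $1$. As $T$ is compact, the measures of its closed $\varepsilon$-neighborhoods tend to $\mu_L(T)$ as $\varepsilon\to0$. Therefore $\mu_L(T)\ge1$.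

**Step 10: the value of the measure.** If the four conditions hold, then $\mu_L(T(R,B_1))>0$ by (4), so it is a positive integer by Proposition 9 applied to $B_1$. Equation (4) then reads $\mu_L(T(R,B))=p^{\,j}\mu_L(T(R,B_1))$, a positive integer multiple of $p^{\,j}$. $\blacksquare$

## Exactly one vanishing factor: proof of Theorem 4

This needs no primality. The first assertion is Lemma 6(b). For the second, Corollary 10 gives $m\in\mathbb Z^n\setminus A\mathbb Z^n$ with $\nabla\hat\nu(m)\ne0$, where $\nu$ belongs to $T(R,B)$. Suppose there were two indices $k_1<k_2$ with $m_B(A^{-k_1}m)=m_B(A^{-k_2}m)=0$. By (5) with $N\ge k_2$, $\hat\nu$ is a product of smooth functions, two of which vanish at $m$. So $\nabla\hat\nu(m)=0$ by the product rule, a contradiction. Hence at most one $k$ has $m_B(A^{-k}m)=0$, and by the first assertion exactly one does. $\blacksquare$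

## Composite determinants: proof of Theorem 3

The base $4$ example works for every composite $q$ and in every dimension, once multiplication by $q$ is spread over $n$ applications of $R$.

**Step 11: the matrix and the digits.** Let $q=ac$ with $a,c\ge2$. Put $Re_i=e_{i+1}$ for $i<n$ and $Re_n=qe_1$ (so $R=(q)$ if $n=1$). Then $R^n=qI$, all eigenvalues have modulus $q^{1/n}>1$, $|\det R|=q$, and $R\mathbb Z^n=\langle qe_1,e_2,\dots,e_n\rangle$. Let
$$E_0=\{0,1,\dots,a-1\},\qquad E_1=\{0,a,\dots,(c-1)a\}.$$
By division by $a$ with remainder, every element of $\{0,\dots,q-1\}$ is uniquely a sum of an element of $E_0$ and one of $E_1$. Put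
$$B=\{(u+qw)e_1:\ u\in E_0,\ w\in E_1\}.$$
Since $0\le u<q$, the pair $(u,w)$ is determined by $u+qw$, so $|B|=ac=q$. Also $0\in B$.

**Step 12: positive measure.** For $u_j\in E_0$ and $w_j\in E_1$, use $qe_1=R^ne_1$ and then shift the index of the $w_j$ by $n$:
$$\sum_{j\ge1}R^{-j}(u_j+qw_j)e_1=\sum_{j=1}^nR^{n-j}w_je_1+\sum_{j\ge1}R^{-j}(u_j+w_{j+n})e_1 .$$
Take $w_1=\dots=w_n=0$. The numbers $u_j+w_{j+n}$, $j\ge1$, range independently over $\{0,\dots,q-1\}$, so $T(R,B)\supset T(R,\{0,\dots,q-1\}e_1)$. The set $\{0,1,\dots,q-1\}e_1$ is a complete residue system modulo $R\mathbb Z^n=\langle qe_1,e_2,\dots,e_n\rangle$ containing $0$. By Lemma 11 the smaller set has positive measure, and so $\mu_L(T(R,B))>0$.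

**Step 13: not standard.** As $a\ge2$, we have $e_1\in B$ (take $u=1$, $w=0$). So $\mathbb Z[R,B]$ contains $e_1,Re_1=e_2,\dots,e_n$, and $\mathbb Z[R,B]=\mathbb Z^n$. As $c\ge2$, $a\in E_1$, so $qae_1\in B$. Now $0$ and $qae_1=R^n(ae_1)$ are distinct elements of $B$ that are congruent modulo $R\mathbb Z^n$. By (2), $B$ is not standard.

For the last assertion of the theorem, if $q$ is prime, the equivalence "positive measure $\Leftrightarrow$ standard" is Theorem 1; if $q\ge2$ is not prime, it is composite, and the example just built violates the equivalence. $\blacksquare$
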